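# Solving equations on the left, counting on the right: $V$-domains and $PCI$-domains are not left–right symmetric

All rings have an identity, modules are unital, and ring homomorphisms preserve $1$. "Countable" allows finite.

## 1. A missing antiderivative and a twisted variable

Let $K=\mathbb Q(x)$ and let $R=K[t;d/dx]$ be the ring of polynomials $\sum a_it^i$ with coefficients on the left, multiplied by the rule $ta=at+a'$. Take the left module $M=R/Rt$. As a left $K$-space it is one-dimensional with basis $\bar 1$, and $t$ acts by
$$t\cdot u\bar 1=(ut+u')\bar 1=u'\bar 1 .$$
So $M$ is the field $\mathbb Q(x)$ with $t$ acting as differentiation. Is $M$ injective? If it were, the homomorphism $Rt\to M$, $rt\mapsto r\cdot\frac1x$, would extend to some $R\to M$. If $u$ is the image of $1$ under the extension, then $u'=t\cdot u=\frac1x$. But $\frac1x$ has no antiderivative in $\mathbb Q(x)$. To see this, write $u=x^mv$ with $m\in\mathbb Z$ and $v$ regular and nonzero at $0$. If $m\ge0$, then $u$ and $u'$ are regular at $0$. If $m<0$, then $u'=mx^{m-1}v+x^mv'$ has order exactly $m-1\le-2$ at $0$. Neither is $\frac1x$, so $M$ is not injective, and the obstruction is an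 unsolvable equation $t\cdot u=h$.

The computation suggests a remedy. If $K$ contained solutions of all linear differential equations, such modules would be injective. It also suggests that injectivity of $R/Rf$ is a matter of *solving equations*.

Now change the multiplication rule. Keep $K=\mathbb Q(x)$, let $\sigma:K\to K$ be the endomorphism with $\sigma(x)=x^2$, and let $R=K[t;\sigma]$ with $ta=\sigma(a)t$. The image $\sigma(K)=\mathbb Q(x^2)$ does not contain $x$. Suppose $tr=xtr'$ with $r,r'$ nonzero, with leading coefficients $a,b$. Comparing leading coefficients gives $\sigma(a)=x\sigma(b)$, so $x=\sigma(ab^{-1})\in\sigma(K)$, which is false. Hence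
$$tR\cap xtR=0 .$$
On the right this ring is far from commutative behavior: the two nonzero right ideals $tR$ and $xtR$ do not meet. On the left it is tame, since a division algorithm makes every left ideal principal (Lemma 2 below). Its left modules are not what we want, though: $t$ kills $R/Rt$, so again $t\cdot u=h$ has no solution for $h\ne0$.

These two rings raise the question. *Can a ring with such a bad right side nevertheless solve all its equations on the left?* And would the bad right side then prevent right modules from being injective?

## 2. $V$-domains, $PCI$-domains, and the statements to be proved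

**Definition.** A ring $R$ is a *left $V$-ring* if every simple left $R$-module is injective. It is a *left $PCI$-ring* if each proper cyclic left module is injective, that is, every $R/I$ with $I$ a nonzero left ideal is injective. A *left $V$-domain* (*left $PCI$-domain*) is a domain that is a left $V$-ring (left $PCI$-ring). The right-hand notions are defined symmetrically with right modules.

A division ring is all of these. A left $PCI$-domain $R$ is a left $V$-domain: if $R$ is a division ring this is clear, and otherwise every simple left module is $R/I$ with $I$ a maximal left ideal, $I\ne0$. Injectivity will be tested with Baer's criterion: $M$ is injective as soon as every homomorphism from a left ideal to $M$ extends to $R$. Here is the form we need.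

**Lemma 1.** Let $R$ be a domain and $M$ a left $R$-module.
(a) If $M$ is injective, then $gM=M$ for all $0\ne g\in R$.
(b) If every left ideal of $R$ is principal and $gM=M$ for all $0\ne g\in R$, then $M$ is injective.

*Proof.* (a) Let $y\in M$. Since $R$ is a domain, $Rg\to M$, $rg\mapsto ry$, is well defined. Extend it to $R$, and let $y'$ be the image of $1$. Then $gy'=y$. (b) Let $\phi:Rg\to M$ with $g\ne0$, and write $\phi(g)=gy'$. Then $r\mapsto ry'$ extends $\phi$. The zero ideal is trivial. Apply Baer's criterion. $\square$

*Example.* A commutative $V$-domain $R$ is a field. If $P$ were a nonzero maximal ideal and $0\ne g\in P$, then $g(R/P)=0\ne R/P$, contradicting (a).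

The problem comes from "Ore Extensions and $V$-domains". It takes the following facts as known. *Fact 1*: $R$ is a left $V$-ring if and only if every left ideal is an intersection of maximal left ideals. *Fact 2*: a left $PCI$-ring is either semisimple artinian or a simple left Noetherian left hereditary domain in which every proper cyclic left module is semisimple. *Fact 3*: a differential polynomial ring over a "universal differential" field is a simple domain that is a $V$-domain and a $PCI$-domain on both sides. *Fact 4*: there is a ring, not a domain, that is a left $V$-ring and not a right $V$-ring. Only Fact 2 will be used. The problem asks whether every left $V$-domain is a right $V$-domain, and whether every left $PCI$-domain is a right $PCI$-domain. Both answers are no.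

**Definition.** Let $K$ be a division ring and $\sigma:K\to K$ a ring endomorphism (automatically injective). A *$\sigma$-derivation* is an additive map $\delta:K\to K$ with $\delta(ab)=\sigma(a)\delta(b)+\delta(a)b$. Then $K[t;\sigma,\delta]$ denotes the ring of polynomials $\sum a_it^i$, coefficients on the left, with $ta=\sigma(a)t+\delta(a)$.

For example, $\delta=d/dx$ is a $\sigma$-derivation for $\sigma=\mathrm{id}$. For any $\sigma$ on a commutative field and any $c\in K$, the map $\delta(b)=c(\sigma(b)-b)$ is one, because $\sigma(a)\,c(\sigma(b)-b)+c(\sigma(a)-a)b=c(\sigma(ab)-ab)$.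

**Definition.** A domain $R$ is *right Ore* if $aR\cap bR\ne0$ for all nonzero $a,b$. *Left Ore* is the mirror notion.

Section 1 showed that $\mathbb Q(x)[t;x\mapsto x^2]$ is not right Ore. Here are the results.

**Theorem A.** Let $k$ be a commutative field and $\kappa\ge|k|$ an infinite cardinal. There is a domain $R$ of cardinality $\kappa$, a $k$-algebra of the form $K[t;\sigma,\delta]$ with $K$ a division ring, such that

1. $R$ is a left principal ideal domain, a left $PCI$-domain and a left $V$-domain;
2. every nonzero injective right $R$-module has more than $|R|$ elements. Hence no nonzero finitely generated right $R$-module, and no simple right $R$-module, is injective. So $R$ is neither a right $V$-domain nor a right $PCI$-domain.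

**Theorem B.** A left $PCI$-domain is a right $PCI$-domain if and only if it is right Ore.

**Theorem C.** A countable domain with a nonzero countable injective right module is right Ore. In particular every countable right $V$-domain is right Ore. Consequently, for a countable left $PCI$-domain the following are equivalent: right Ore; right $PCI$; right $V$; some nonzero finitely generated right module is injective.

Thus a left $V$-domain need not be a right $V$-domain, and a left $PCI$-domain need not be a right $PCI$-domain. Opposite rings give the mirror statements. Taking $\kappa=\aleph_0$ and $k$ a prime field in Theorem A gives countable examples in every characteristic.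

## 3. A free right ideal of large rank makes injective right modules large

We begin with the right side, where the mechanism is a count.

**Lemma 2.** Let $K$ be a division ring and $R=K[t;\sigma,\delta]$. Then $R$ is a domain, and every nonzero left ideal is $Rf$ with $f$ monic.

*Proof.* The product of $at^n+\cdots$ and $bt^m+\cdots$ has leading term $a\sigma^n(b)t^{n+m}$, which is nonzero if $a,b\ne0$ since $\sigma$ is injective. So $R$ is a domain, and degrees add. Let $f=t^n+\cdots$ be monic of least degree in a left ideal $I\ne0$ (multiply by the inverse of the leading coefficient on the left). For $m\ge n$ the leading term of $at^{m-n}f$ is $at^m$. Hence left multiples of $f$ can be subtracted from any $g\in I$ until the degree is below $n$. The remainder lies in $I$, so it is $0$. $\square$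

**Lemma 3.** Let $R$ be a domain and $a,b\in R$ nonzero with $aR\cap bR=0$. Then the elements $a^nb$ $(n\ge0)$ are right linearly independent over $R$.

*Proof.* Suppose $\sum_{n\ge m}a^nbr_n=0$ is a finite relation with $r_m\ne0$. Cancel $a^m$. Then $br_m=-\sum_{n>m}a^{n-m}br_n\in aR\cap bR=0$, so $br_m=0$, a contradiction. $\square$

In particular a domain that is not right Ore contains the strictly ascending chain $\sum_{n\le N}a^nbR$, so *a right Noetherian domain is right Ore*, and likewise on the left.

In the example $\mathbb Q(x)[t;x\mapsto x^2]$ take $a=t$, $b=xt$. Then $a^nb=x^{2^n}t^{n+1}$, and these elements are a basis of a free right ideal.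

**Lemma 4.** Let $R$ be a ring with a right ideal $J$ that is free of infinite rank $\lambda$. Then every nonzero injective right $R$-module $E$ satisfies $|E|\ge|E|^\lambda\ge2^\lambda$.

*Proof.* A homomorphism $J\to E$ is given by arbitrary images of the basis, so $|\operatorname{Hom}_R(J,E)|=|E|^\lambda$. Since $E$ is injective, restriction $E\cong\operatorname{Hom}_R(R,E)\to\operatorname{Hom}_R(J,E)$ is onto. Finally $|E|\ge2$. $\square$

**Proof of the first two sentences of Theorem C.** Let $R$ be a countable domain that is not right Ore. By Lemma 3 it has a free right ideal of rank $\aleph_0$, and by Lemma 4 every nonzero injective right module has at least $2^{\aleph_0}$ elements, so it is uncountable. This is the first sentence. A simple right module is an image of $R$, hence countable, and a nonzero ring has simple right modules. So a countable right $V$-domain has a nonzero countable injective right module and is right Ore. $\square$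

So for a *countable* example it is enough to find a left $PCI$-domain that is not right Ore. For uncountable $R$ this is not enough. A free right ideal of rank $\aleph_0$ only gives $|E|\ge|E|^{\aleph_0}$, which is no contradiction when, say, $|E|=|R|=2^{\aleph_0}$. For $|R|=\kappa$ we want a free right ideal of rank $\kappa$, since then $|E|\ge2^\kappa>\kappa$. In $K[t;\sigma,\delta]$ we shall get one from $\kappa$ elements of $K$ that are right linearly independent over $\sigma(K)$.

## 4. Commutative coefficients cannot separate left from right

The natural first attempt is to combine the two rings of Section 1: a commutative field $K$, a nonsurjective $\sigma$, and a $\sigma$-derivation $\delta$ for which many equations are solvable. It fails for a precise reason.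

**Remark 5.** Let $K$ be a commutative field and $R=K[t;\sigma,\delta]$.

(a) *If $\sigma\ne\mathrm{id}$, then $R$ is neither a left $V$-domain nor a left $PCI$-domain.* Since $ab=ba$, we have $\sigma(a)\delta(b)+\delta(a)b=\sigma(b)\delta(a)+\delta(b)a$, that is,
$$(\sigma(a)-a)\,\delta(b)=(\sigma(b)-b)\,\delta(a).$$
Fix $a$ with $\sigma(a)\ne a$ and put $c=\delta(a)/(\sigma(a)-a)$. Then $\delta(b)=c(\sigma(b)-b)$ for all $b$. Put $t'=t+c$. Then
$$t'b=\sigma(b)t+c\sigma(b)-cb+cb=\sigma(b)t'.$$
So $R=K[t';\sigma]$, and $t'$ kills $M=R/Rt'$. By Lemma 1(a) $M$ is not injective, and $M$ is simple because it is one-dimensional over $K$.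

(b) *If $\sigma=\mathrm{id}$, then $R$ is isomorphic to its opposite ring, so all left properties are right properties.* Send $a\mapsto a$ for $a\in K$ and $t\mapsto-t$, reversing products. The relation $ta=at+\delta(a)$ requires $a(-t)=(-t)a+\delta(a)$, and indeed $(-t)a+\delta(a)=-at-\delta(a)+\delta(a)=-at$. Since $K$ is commutative, this gives an anti-endomorphism of $R$. Its square is a ring homomorphism fixing $K$ and $t$, hence the identity, so it is bijective.

The failing point is the displayed identity. Commutativity of $K$ forces one value of $\delta$ to determine all others. Solving equations demands the opposite: $\delta$ should be prescribed independently at many elements of $K$.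

There is a second difficulty. The equations $gu=h$ in $R/Rf$ have coefficients in $K$, so each enlargement of $K$ made to solve some of them creates new ones.

The construction meets both difficulties at once. Start from a *free* algebra, whose generators satisfy no relations, and pass to a division ring $K$ to which homomorphisms extend well. *Fix $K$ and $\sigma$ first.* Only then list all equations over $K$; there are $|K|$ of them. Give each equation its own finite set of free generators fixed by $\sigma$, and choose $\delta$ last, on generators, so that those generators solve it. For one equation of degree one this is a single line. In $R/R(t+f_0)$, with $\sigma(w)=w$,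
$$(t+g_0)w=wt+\delta(w)+g_0w\equiv -wf_0+\delta(w)+g_0w ,$$
so $(t+g_0)w\equiv h$ exactly when $\delta(w)=h-g_0w+wf_0$. If $w$ is a generator at which $\delta$ may be prescribed, we simply prescribe this value.

## 5. Full matrices and the universal field of fractions

**Definition.** An $n\times n$ matrix over a ring is *full* if it is not a product $PQ$ with $P$ of size $n\times r$, $Q$ of size $r\times n$ and $r<n$.

A non-full matrix stays non-full under any ring homomorphism (apply it to $P$ and $Q$). Over a division ring a non-full matrix has rank less than $n$, so it is not invertible.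

*Examples.* A $1\times1$ matrix is non-full only if it is $0$. Over $k\langle x,y,u,v\rangle$ the matrix $\begin{pmatrix}xu&xv\\yu&yv\end{pmatrix}=\begin{pmatrix}x\\y\end{pmatrix}\begin{pmatrix}u&v\end{pmatrix}$ is not full. Over $k\langle x,y,z\rangle$ the matrix $\begin{pmatrix}x&y\\z&0\end{pmatrix}$ is full: under $x\mapsto0$, $y,z\mapsto1$ it becomes invertible over $k$, hence not non-full. Testing fullness by a substitution is what Section 8 will do.

**Published result used** (P. M. Cohn, *Skew Fields*, CUP 1995, §4.5; *Free Ideal Rings and Localization in General Rings*, CUP 2006, §7.5). A free algebra $F=k\langle Z\rangle$ over a field is a fir, that is, a free ideal ring. Its universal localization $K=F_\Phi$ at the set $\Phi$ of all full matrices is a division ring containing $F$, the universal field of fractions. Thus: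

* (i) every full matrix over $F$ is invertible over $K$;
* (ii) each ring homomorphism $F\to S$ sending all full matrices to invertible matrices extends uniquely to a ring homomorphism $K\to S$.

Note also that a square matrix over $F$ that is invertible over $K$ is full over $F$, by the remarks after the definition. So over $F$, full means the same as invertible over $K$.

**Lemma 6.** (iii) Every $u\in K$ has the form $u=rA^{-1}c$ with $A$ full, $r$ a row and $c$ a column, all over $F$. Consequently $k$ is central in $K$, and $|K|=\kappa$ whenever $|Z|=\kappa\ge|k|$ is infinite.

For instance $x^{-1}+y^{-1}=\begin{pmatrix}1&1\end{pmatrix}\begin{pmatrix}x&0\\0&y\end{pmatrix}^{-1}\begin{pmatrix}1\\1\end{pmatrix}$ and $x^{-1}y^{-1}=\begin{pmatrix}1&0\end{pmatrix}\begin{pmatrix}x&-1\\0&y\end{pmatrix}^{-1}\begin{pmatrix}0\\1\end{pmatrix}$.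

*Proof.* Let $E\subseteq K$ be the set of elements $rA^{-1}c$. It contains $F$: take $A=(1)$, $r=1$, $c=u$. It is closed under negatives (replace $r$ by $-r$) and under sums:
$$rA^{-1}c+r'A'^{-1}c'=\begin{pmatrix}r&r'\end{pmatrix}\begin{pmatrix}A&0\\0&A'\end{pmatrix}^{-1}\begin{pmatrix}c\\c'\end{pmatrix}.$$
It is closed under products, because
$$\begin{pmatrix}A&-cr'\\0&A'\end{pmatrix}^{-1}=\begin{pmatrix}A^{-1}&A^{-1}cr'A'^{-1}\\0&A'^{-1}\end{pmatrix},$$
and multiplying by the row $(r,0)$ on the left and the column $\binom{0}{c'}$ on the right gives $rA^{-1}c\,r'A'^{-1}c'$. Both block matrices are invertible over $K$, hence full over $F$. So $E$ is a subring containing $F$. It contains each entry of $A^{-1}$ for $A$ full (take $r,c$ unit vectors), so full matrices over $F$ are invertible over $E$. By (ii) the inclusion $F\to E$ extends to a homomorphism $K\to E\subseteq K$. As a map $K\to K$ it extends the inclusion $F\to K$, and so does $\mathrm{id}_K$. By uniqueness it is $\mathrm{id}_K$, so $E=K$.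

An element $\lambda\in k$ commutes with $F$, hence with $A$, hence with $A^{-1}$, hence with $rA^{-1}c$. So $k$ is central in $K$. If $|Z|=\kappa\ge|k|$ is infinite, then $|F|=\kappa$, and there are $\kappa$ triples $(r,A,c)$, so $|K|\le\kappa$. Also $|K|\ge|Z|=\kappa$. $\square$

## 6. The shift $\sigma$ and $\sigma$-derivations with prescribed values

From here to Section 9 we prove Theorem A. Fix $k$ and $\kappa$. Let
$$Z=\{s_{\alpha,j}:\alpha<\kappa,\ j\in\mathbb N\}\sqcup X,\qquad|X|=\kappa,$$
with $0\in\mathbb N$. Let $F=k\langle Z\rangle$, and let $K$ be its universal field of fractions, so $|K|=\kappa$. The $s_{\alpha,j}$ are there to make $\sigma$ far from surjective. The elements of $X$ will become solutions of equations.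

**Step 1: define $\sigma$ on $K$.** Let $\sigma:F\to F$ be the $k$-algebra endomorphism
$$\sigma(s_{\alpha,j})=s_{\alpha,j+1},\qquad\sigma(x)=x\quad(x\in X).$$
It maps $Z$ injectively to $Z$, and the generators missed are $s_\alpha:=s_{\alpha,0}$. So $\sigma$ has many left inverses on $F$. For any choice of values $\rho(s_\alpha)\in F$, putting $\rho(s_{\alpha,j+1})=s_{\alpha,j}$ and $\rho(x)=x$ defines a $k$-algebra homomorphism
$$\rho:F\to F\quad\text{with}\quad\rho\sigma=\mathrm{id}_F \tag{1}$$
and these values at the $s_\alpha$.

If $A$ is full, then $\sigma(A)$ is full: a factorization $\sigma(A)=PQ$ through a smaller size would give $A=\rho(P)\rho(Q)$. So $F\xrightarrow{\sigma}F\subseteq K$ sends full matrices to full matrices over $F$, which are invertible over $K$ by (i). By (ii) it extends uniquely to a ring endomorphism $\sigma:K\to K$, injective because $K$ is a division ring.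

**Step 2: every map $d:Z\to K$ extends to a $\sigma$-derivation $\delta$ of $K$, with $\delta(k)=0$.** The device is to encode $\sigma$-derivations as homomorphisms into triangular matrices. The map $a\mapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}$ is multiplicative exactly when $\delta(ab)=\sigma(a)\delta(b)+\delta(a)b$, as one sees in the upper right entry of the product.

Let $T$ be the ring of upper triangular $2\times2$ matrices over $K$. It is a $k$-algebra, as $k$ is central in $K$. Since $F$ is free, there is a $k$-algebra homomorphism $\varphi:F\to T$ with
$$\varphi(z)=\begin{pmatrix}\sigma(z)&d(z)\\0&z\end{pmatrix}\qquad(z\in Z).$$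
Its diagonal components are homomorphisms $F\to K$ that agree with $\sigma$ and with the inclusion on $Z$ and on $k$, hence on $F$.

We want to extend $\varphi$ to $K$ by (ii). Let $A$ be a full $n\times n$ matrix over $F$. Then $\varphi(A)$ is an $n\times n$ matrix of $2\times2$ blocks. Listing first the upper and then the lower rows of the blocks, and similarly for columns, turns it into
$$\begin{pmatrix}\sigma(A)&D\\0&A\end{pmatrix},\qquad D\in M_n(K),$$
and in this way $M_n(T)$ becomes the ring of all such block upper triangular matrices. Here $\sigma(A)$ and $A$ are full over $F$, hence invertible over $K$. So the matrix has the inverse $\begin{pmatrix}\sigma(A)^{-1}&-\sigma(A)^{-1}DA^{-1}\\0&A^{-1}\end{pmatrix}$, which again belongs to $M_n(T)$. Thus $\varphi(A)$ is invertible over $T$, and by (ii) $\varphi$ extends to a ring homomorphism $\varphi:K\to T$.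

Each diagonal component of the extended $\varphi$ is a ring homomorphism $K\to K$. They extend $\sigma|_F$ and the inclusion $F\to K$, so by uniqueness in (ii) they are $\sigma$ and $\mathrm{id}_K$. Hence $\varphi(a)=\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}$ for a map $\delta:K\to K$. It is additive, and it is a $\sigma$-derivation because $\varphi$ is multiplicative. By construction $\delta|_Z=d$. For $\lambda\in k$ the matrix $\varphi(\lambda)$ is scalar, so $\delta(\lambda)=0$.

## 7. One free vector for each equation

**Step 3: choose $d$.** Let $\mathcal T$ be the set of all data $\tau=(n,m,f,g,h)$ with $n,m\ge1$, $f=(f_0,\dots,f_{n-1})\in K^n$, $g=(g_0,\dots,g_{m-1})\in K^m$, $h\in K^n$. The datum $\tau$ stands for the equation "$(t^m+\sum g_it^i)\,u=h$ in $R/R(t^n+\sum f_it^i)$". As $|K|=\kappa$ is infinite, $|\mathcal T|=\kappa$. The set of triples $(\tau,i,j)$ with $0\le i<m$, $0\le j<n$ also has cardinality $\kappa=|X|$. So we may index $X$ by it and write $X=\{w^\tau_{i,j}\}$. For each $\tau$ we get row vectors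
$$w_i=w_i^\tau=(w^\tau_{i,0},\dots,w^\tau_{i,n-1}),\qquad0\le i<m.$$
Let $A=A_\tau\in M_n(K)$ be the companion matrix
$$A=\begin{pmatrix}0&1&&\\&\ddots&\ddots&\\&&0&1\\-f_0&-f_1&\cdots&-f_{n-1}\end{pmatrix},$$
so rows $0\le j\le n-2$ are the unit vectors $e_{j+1}$, and $A=(-f_0)$ if $n=1$. Put $d(s_{\alpha,j})=0$ and, componentwise,
$$d(w_i)=w_{i+1}-w_iA\quad(0\le i<m-1),\qquad d(w_{m-1})=h-\sum_{j=0}^{m-1}g_jw_j-w_{m-1}A. \tag{2}$$
All right-hand sides have entries in $K$. There is no circularity: $K$ and $\sigma$ were fixed before $d$, and the data $\tau$ mention neither $d$ nor $\delta$. For $n=m=1$, (2) is the prescription $d(w)=h-g_0w+wf_0$ of Section 4.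

Let $\delta$ be the $\sigma$-derivation of Step 2 for this $d$, and let
$$R=K[t;\sigma,\delta].$$
By Lemma 2, $R$ is a domain in which every left ideal is principal. Elements of $R$ are finite sequences in $K$, so $|R|=\kappa$. Since degrees add, $t$ is not a unit, and $R$ is not a division ring. For $\lambda\in k$ we have $t\lambda=\sigma(\lambda)t+\delta(\lambda)=\lambda t$, so $k$ is central in $R$ and $R$ is a $k$-algebra.

**Step 4: every equation on the left has a solution.** Let $I\ne0$ be a left ideal, $I=Rf$ with $f$ monic of degree $n$, and let $M=R/Rf$. We claim
$$gM=M\qquad\text{for all }0\ne g\in R. \tag{3}$$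
If $n=0$ then $M=0$, so let $n\ge1$. Write $g=bg'$ with $b\in K$ the leading coefficient and $g'$ monic. As $b$ is a unit, $bM=M$, so it suffices to show $g'M=M$. So let $g=t^m+\sum_{i<m}g_it^i$. If $m=0$ then $g=1$, so let $m\ge1$. Write $f=t^n+\sum_{i<n}f_it^i$.

The images of $1,t,\dots,t^{n-1}$ form a left $K$-basis of $M$, so we identify $\sum_jv_jt^j$ with the row $v=(v_0,\dots,v_{n-1})\in K^n$. Elements of $K$ then act by left multiplication on rows. For $t$ we compute
$$t\sum_jv_jt^j=\sum_j\sigma(v_j)t^{j+1}+\sum_j\delta(v_j)t^j .$$
In $M$ the vector $t^{j+1}$ is $e_{j+1}$ for $j\le n-2$, and for $j=n-1$ it is $t^n=-\sum f_it^i$. In each case it is the $j$-th row of $A$. So $t$ acts on $K^n$ as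
$$T(v)=\sigma(v)A+\delta(v). \tag{4}$$
Now let $h\in K^n$ be arbitrary, and take the vectors $w_0,\dots,w_{m-1}$ attached to $\tau=(n,m,f,g,h)$. Their entries lie in $X$, so $\sigma(w_i)=w_i$. By (4) and (2),
$$T(w_i)=w_iA+w_{i+1}-w_iA=w_{i+1}\quad(i<m-1),\qquad T(w_{m-1})=w_{m-1}A+d(w_{m-1})=h-\sum_jg_jw_j .$$
The first formula gives $w_i=t^iw_0$ for $i<m$. The second then reads $t^mw_0=h-\sum_jg_jt^jw_0$, that is, $g\,w_0=h$. This proves (3).

**Step 5: conclude on the left.** By (3) and Lemma 1(b), every $R/I$ with $I\ne0$ is injective. So $R$ is a left $PCI$-domain, and hence a left $V$-domain by Section 2. This proves part 1 of Theorem A.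

## 8. The $s_\alpha$ are right independent over $\sigma(K)$

**Step 6: show that the elements $s_\alpha$ $(\alpha<\kappa)$ are right linearly independent over $\sigma(K)$.** Over $F$ this is visible, because the $s_\alpha$ are generators missed by $\sigma$. But elements of $K$ involve inverses, and the left inverses $\rho$ of (1) are defined only on $F$. So we pack a relation over $K$ into a single matrix over $F$, and apply $\rho$ to that matrix.

Recall Schur complements: over $K$, if $D$ is invertible, the block matrix $\begin{pmatrix}D&C\\P&0\end{pmatrix}$ is invertible if and only if $-PD^{-1}C$ is. Indeed, subtracting $PD^{-1}$ times the first block row from the second turns it into $\begin{pmatrix}D&C\\0&-PD^{-1}C\end{pmatrix}$.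

Suppose $\sum_{i=1}^ps_{\alpha_i}\sigma(u_i)=0$ with distinct $\alpha_i$ and $u_i\in K$. By Lemma 6 write $u_i=r_iA_i^{-1}c_i$ with $A_i$ full and $r_i,A_i,c_i$ over $F$. Then $\sigma(u_i)=\sigma(r_i)\sigma(A_i)^{-1}\sigma(c_i)$. Consider the matrix over $F$
$$B=\begin{pmatrix}\sigma(A_1)&&&\sigma(c_1)\\&\ddots&&\vdots\\&&\sigma(A_p)&\sigma(c_p)\\s_{\alpha_1}\sigma(r_1)&\cdots&s_{\alpha_p}\sigma(r_p)&0\end{pmatrix}.$$
Over $K$ its upper left block $\operatorname{diag}(\sigma(A_i))$ is invertible, and its Schur complement is the $1\times1$ matrix
$$-\sum_is_{\alpha_i}\sigma(r_i)\sigma(A_i)^{-1}\sigma(c_i)=-\sum_is_{\alpha_i}\sigma(u_i)=0 .$$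
So $B$ is not invertible over $K$, and by (i) $B$ *is not full over $F$*. That is a statement about $F$, and it survives $\rho$.

Fix $j$. By (1) there is $\rho:F\to F$ with $\rho\sigma=\mathrm{id}_F$, $\rho(s_{\alpha_j})=1$, and $\rho(s_\alpha)=0$ for $\alpha\ne\alpha_j$. Then
$$\rho(B)=\begin{pmatrix}A_1&&&c_1\\&\ddots&&\vdots\\&&A_p&c_p\\0\cdots&r_j&\cdots0&0\end{pmatrix}$$
with $r_j$ below $A_j$ and zeros elsewhere in the last row. It is not full over $F$, so its image over $K$ is not full and not invertible. Its block $\operatorname{diag}(A_i)$ is invertible over $K$, so the Schur complement $-r_jA_j^{-1}c_j=-u_j$ is not invertible, that is, $u_j=0$. As $j$ was arbitrary, all $u_j$ vanish. $\square$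

## 9. Injective right modules over $R$ have more than $|R|$ elements

**Step 7: find a free right ideal of rank $\kappa$.** Let $J=\sum_{\alpha<\kappa}s_\alpha tR$. We show that the elements $s_\alpha t$ are right linearly independent over $R$. Suppose $\sum_\alpha s_\alpha tr_\alpha=0$ is a finite sum with not all $r_\alpha$ zero. Let $N=\max\deg r_\alpha$, and let $r_{\alpha,N}$ be the coefficient of $t^N$ in $r_\alpha$. Since $t\cdot at^N=\sigma(a)t^{N+1}+\delta(a)t^N$, and lower terms of $r_\alpha$ contribute only degrees at most $N$, the coefficient of $t^{N+1}$ is
$$\sum_\alpha s_\alpha\sigma(r_{\alpha,N})=0,$$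
with not all $r_{\alpha,N}$ zero. This contradicts Step 6. So $J$ is a free right module on the $s_\alpha t$.

**Step 8: count.** Let $E\ne0$ be an injective right $R$-module. By Lemma 4 with $\lambda=\kappa$,
$$|E|\ge|E|^\kappa\ge2^\kappa>\kappa=|R|.$$
A finitely generated right $R$-module is an image of some $R^n$, so it has at most $\kappa$ elements. Hence no nonzero finitely generated right $R$-module is injective. Simple right modules exist and are cyclic, so none of them is injective, and $R$ is not a right $V$-ring. As $R$ is not a division ring, a simple right module is $R/P$ with $P\ne0$ a right ideal. It is a proper cyclic module that is not injective, so $R$ is not a right $PCI$-ring. This completes the proof of Theorem A. $\blacksquare$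

## 10. Duality between left and right ideals: the right Ore condition decides

We now prove Theorem B.

**Necessity.** By the right-hand version of Fact 2, a right $PCI$-domain is a division ring or a right Noetherian domain. In both cases it is right Ore (Lemma 3 and the remark after it).

**Sufficiency: set-up.** Let $R$ be a left $PCI$-domain that is right Ore. If $R$ is a division ring there is nothing to prove, so assume it is not. By Fact 2, $R$ is left Noetherian and left hereditary (left ideals are projective), and each $R/Ra$ with $a\ne0$ is cyclic and semisimple, hence of finite length. A left Noetherian domain is left Ore. So $R$ has a two-sided division ring of quotients $Q$. Every element of $Q$ is some $d^{-1}p$ and some $p'c^{-1}$ with $p,p',d,c\in R$, and finitely many elements of $Q$ have a common left denominator $d$ and a common right denominator $c$.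

We must extend homomorphisms defined on right ideals, while the hypotheses concern left modules. The plan is to pass from a right ideal $J$ to the left module $J^*=\{q\in Q:qJ\subseteq R\}$ and back without loss.

**Step 0: an identity that carries divisibility across sides.** For all nonzero $f,g\in R$,
$$gR+Rf=R. \tag{5}$$
Indeed $R/Rf$ is injective, so $g(R/Rf)=R/Rf$ by Lemma 1(a). For every $h\in R$ this gives $y\in R$ with $h-gy\in Rf$.

**Step 1: reflexivity of finitely generated right submodules of $Q$.** For a nonzero left submodule $L\subseteq Q$ put $L^*=\{q\in Q:Lq\subseteq R\}$, a right submodule of $Q$. For a nonzero right submodule $J\subseteq Q$ put $J^*=\{q\in Q:qJ\subseteq R\}$, a left submodule. Both operations reverse inclusions.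

*Finitely generated $L$ is projective, and all its submodules are finitely generated.* By right Ore, $L\subseteq Rc^{-1}$ for a common right denominator $c\ne0$. So $L\cong Lc$, a left ideal of $R$. Left ideals are projective and Noetherian.

*Every $\phi\in\operatorname{Hom}_R(L,R)$ is right multiplication by an element of $L^*$.* Fix $0\ne l_0\in L$ and put $q=l_0^{-1}\phi(l_0)\in Q$. For $0\ne l\in L$ write $ll_0^{-1}=r^{-1}r'$ with $r,r'\in R$, $r\ne0$, so $rl=r'l_0$. Then
$$r\phi(l)=\phi(rl)=\phi(r'l_0)=r'\phi(l_0)=r'l_0q=rlq,$$
and cancelling $r$ gives $\phi(l)=lq$. Hence $Lq\subseteq R$, that is, $q\in L^*$.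

*The dual of an intersection.* Let $L_1,L_2\subseteq Q$ be nonzero finitely generated left submodules. For nonzero $l_i\in L_i$, the same use of left Ore gives $rl_1=r'l_2\ne0$, so $L_1\cap L_2\ne0$, and it is finitely generated as a submodule of $L_1$. Consider the exact sequence
$$0\to L_1\cap L_2\to L_1\oplus L_2\to L_1+L_2\to0,\qquad x\mapsto(x,x),\quad(x,y)\mapsto x-y.$$
As $L_1+L_2$ is finitely generated, it is projective, so the sequence splits. Hence every homomorphism $L_1\cap L_2\to R$ extends to $L_1\oplus L_2$, where it has the form $(x,y)\mapsto xq_1+yq_2$ with $q_i\in L_i^*$. On $L_1\cap L_2$ it is $x\mapsto x(q_1+q_2)$. So $(L_1\cap L_2)^*\subseteq L_1^*+L_2^*$, and the reverse inclusion is clear. By induction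
$$(L_1\cap\dots\cap L_n)^*=L_1^*+\dots+L_n^*. \tag{6}$$

*Reflexivity.* Let $J=\sum_{i\le n}a_iR\subseteq Q$ with all $a_i\ne0$. Then $q\in J^*$ means $qa_i\in R$ for all $i$, so $J^*=\bigcap_iRa_i^{-1}$. Also $(Ra_i^{-1})^*=\{q:a_i^{-1}q\in R\}=a_iR$. By (6),
$$J^{**}=\sum_ia_iR=J,\qquad\text{and }J^*\text{ is a finitely generated projective left module.} \tag{7}$$

**Step 2: $R$ is right Noetherian.** This is needed because (7) speaks only of finitely generated $J$. If $R$ is not right Noetherian, some right ideal is not finitely generated. Picking elements from it one after another, we get a strictly ascending chain $J_n=\sum_{i\le n}a_iR$ of right ideals with all $a_i\ne0$. From $a_1R\subseteq J_n\subseteq R$ we get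
$$Ra_1^{-1}\supseteq J_1^*\supseteq J_2^*\supseteq\dots\supseteq R .$$
Right multiplication by $a_1$ shows $Ra_1^{-1}/R\cong R/Ra_1$, which has finite length. So $J_n^*=J_{n+1}^*$ for some $n$, and by (7) $J_n=J_n^{**}=J_{n+1}^{**}=J_{n+1}$, a contradiction.

**Step 3: $N=R/J$ is injective for every nonzero right ideal $J$.** First, $Ng=N$ for every $g\ne0$: choose $0\ne a\in J$. By (5), $aR+Rg=R$, so $Rg+J=R$.

Let $I\ne0$ be a right ideal and $\phi:I\to N$ a homomorphism. By Step 2, $I$ is finitely generated, and we may take nonzero generators. By (7), $L=I^*$ is a finitely generated projective left module with $L^*=I$. The dual basis lemma gives finitely many $l_j\in L$ and $\phi_j\in\operatorname{Hom}_R(L,R)$ with $x=\sum_j\phi_j(x)l_j$ for all $x\in L$. By Step 1, $\phi_j$ is right multiplication by some $q_j\in L^*=I$. So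
$$x=\sum_j(xq_j)l_j\quad(x\in L),\qquad\text{and cancelling some }x\ne0:\qquad\sum_jq_jl_j=1\ \text{ in }Q .$$
For $y\in I$ this gives $y=\sum_jq_j(l_jy)$, where $l_jy\in R$ because $l_j\in I^*$. The $l_j$ themselves need not lie in $R$. To clear their denominators, write $l_j=d^{-1}p_j$ with a common $0\ne d\in R$ and $p_j\in R$. Since $Nd=N$, choose $n_j\in N$ with $\phi(q_j)=n_jd$. Then for $y\in I$
$$\phi(y)=\sum_j\phi(q_j)(l_jy)=\sum_jn_j\,d\,l_jy=\Big(\sum_jn_jp_j\Big)y .$$
So $\phi$ extends to $R$ by $r\mapsto(\sum_jn_jp_j)r$. By Baer's criterion $N$ is injective, and $R$ is a right $PCI$-domain. $\blacksquare$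

## 11. Surjectivity of $\sigma$, and the countable equivalences

**Corollary.** If $R=K[t;\sigma,\delta]$ ($K$ a division ring) is a left $PCI$-domain, then $R$ is right $PCI$ if and only if $\sigma$ is surjective.

*Proof.* By Theorem B we must decide when $R$ is right Ore. Suppose $\sigma(K)=K$. Let $f$ have degree $n$ and leading coefficient $b\ne0$. For $m\ge n$ and $a\in K$ there is $c\in K$ with $b\sigma^n(c)=a$, and then $f\cdot ct^{m-n}$ has leading term $at^m$. So division with right multiples of $f$ works as in Lemma 2. Thus $R$ is a right principal ideal domain, hence right Noetherian and right Ore. Now suppose $y\in K\setminus\sigma(K)$. If $tr=ytr'\ne0$, with $a,b$ the leading coefficients of $r,r'$, then $\sigma(a)=y\sigma(b)$ and $y=\sigma(ab^{-1})\in\sigma(K)$, a contradiction. So $tR\cap ytR=0$, and $R$ is not right Ore. $\square$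

The last computation is that of Section 1, with $y$ in place of $x$. For the ring of Theorem A, Step 6 shows that $\sigma$ is not surjective: if $\sigma(K)=K$, then $s_0$ and $s_1$ would be right dependent over $\sigma(K)$.

**End of the proof of Theorem C.** The first two sentences were proved in Section 3. Let $R$ be a countable left $PCI$-domain. We go around the four conditions.

*Right Ore implies right $PCI$* by Theorem B. *Right $PCI$ implies right $V$*: this is trivial for division rings, and otherwise every simple right module is $R/P$ with $P\ne0$. *Right $V$ implies that some nonzero finitely generated right module is injective*, namely any simple one. *The last condition implies right Ore*: a finitely generated right module over a countable ring is countable, so $R$ has a nonzero countable injective right module and is right Ore by the first sentence of Theorem C. $\blacksquare$
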